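\title{Fano varieties with irrational global log canonical threshold}

\begin{abstract}
We disprove the conjecture that the global log canonical threshold (Tian's $\alpha$-invariant) of a Fano variety with log terminal singularities is a rational number computed by an effective $\mathbb Q$-divisor numerically equivalent to the anticanonical class. In every dimension at least $38$ we construct a Fano variety with log terminal singularities whose global log canonical threshold is a quadratic irrationality. The irrational number is a pseudo-effective threshold on a blowup of the Fermat cubic surface that is dominated by an abelian surface. A finite group removes all competing divisors, and a fibration in weighted hypersurfaces turns the required polarization of the surface into an anticanonical class.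
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
We work over $\mathbb C$. Let $X$ be a Fano variety with log terminal singularities: a normal projective variety of positive dimension with at most log terminal singularities such that $K_X$ is $\mathbb Q$-Cartier and $-K_X$ is ample. For an effective $\mathbb Q$-divisor $D$ on $X$ the \emph{log canonical threshold} is
\[
\operatorname{lct}(X,D)=\sup\{\lambda\in\mathbb Q \mid (X,\lambda D)\ \text{is log canonical}\},
\]
and the \emph{global log canonical threshold} of $X$, or Tian's $\alpha$-invariant, is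
\[
\operatorname{lct}(X)=\inf\{\operatorname{lct}(X,D)\mid D\ \text{an effective $\mathbb Q$-divisor with}\ D\equiv -K_X\},
\]
where $\equiv$ is numerical equivalence of $\mathbb Q$-Cartier divisors. The definitions are recalled in Section~\ref{sec:facts}. The smaller $\operatorname{lct}(X,D)$, the more singular $D$; so $\operatorname{lct}(X)$ measures how singular an anticanonical $\mathbb Q$-divisor can be.

On $X=\mathbb P^n$ the divisor $(n+1)H$, with $H$ a hyperplane, has threshold $\frac1{n+1}$. Every $D\equiv -K_X$ has multiplicity at most $n+1$ at every point (intersect with a line through the point), and a divisor of multiplicity at most $1$ on a smooth variety is log canonical. Hence $\operatorname{lct}(\mathbb P^n)=\frac1{n+1}$, and there is a worst divisor. In general each number $\operatorname{lct}(X,D)$ is rational, being the minimum of finitely many rational numbers read off a log resolution, and it is natural to guess that a worst divisor always exists. This is Conjecture~1.13 of \cite{EM}.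

\medskip
\noindent\textbf{Conjecture.} \emph{There is an effective $\mathbb Q$-divisor $D\equiv -K_X$ on $X$ such that $\operatorname{lct}(X)=\operatorname{lct}(X,D)\in\mathbb Q$.}
\medskip

The conjecture is false.

\begin{theorem}\label{thm:main}
For every integer $k\ge 37$ there is a Fano variety $X_k$ with log terminal singularities, $\dim X_k=k+1$, such that
\[
\operatorname{lct}(X_k)=\frac{2}{1-(2+\sqrt3)\,c_k},\qquad c_k=\frac{k-2}{k(2k-3)} .
\]
\end{theorem}

This number is irrational, so no effective $\mathbb Q$-divisor $D\equiv -K_{X_k}$ satisfies $\operatorname{lct}(X_k)=\operatorname{lct}(X_k,D)$. Both assertions of the conjecture, the existence of $D$ and the rationality of $\operatorname{lct}(X)$, thus fail in every dimension $\ge 38$. For $k=37$ one has $c_{37}=\frac{35}{2627}$ and $\operatorname{lct}(X_{37})=\frac{5254}{2557-35\sqrt3}$. We claim nothing about dimensions less than $38$.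

\subsection*{Where the irrational number comes from}
For a divisorial valuation $\nu$ with log discrepancy $A_X(\nu)$ let $T_X(\nu)$ be the supremum of $\nu(D)$ over all effective $D\equiv -K_X$. Since $\operatorname{lct}(X,D)=\inf_\nu A_X(\nu)/\nu(D)$, exchanging the two infima gives
\begin{equation}\label{eq:swap}
\operatorname{lct}(X)=\inf_\nu \frac{A_X(\nu)}{T_X(\nu)} .
\end{equation}
The numerator is rational. If $\nu$ is the order along a prime divisor $E$ on a model $g\colon Y\to X$, the denominator measures how far one can go along the ray $-g^*K_X-tE$ and still find effective divisors. Where the boundary of the cone of effective classes is round, as on an abelian surface, this exit time is the root of a quadratic equation. We need a valuation with irrational $T_X(\nu)$ that also attains the infimum in \eqref{eq:swap}. The construction has three layers.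

\emph{The surface.} Let $S$ be the Fermat cubic surface. The blowup of $S$ in a certain set $\mathcal P$ of six points is dominated by a product of two elliptic curves. The set $\mathcal P$ is an orbit of a group $\Gamma\subset\operatorname{Aut}(S)$ of order $36$, which also preserves a sum $C$ of six disjoint lines. For small rational $c>0$ and $M=-K_S-cC$, the multiplicities along $\mathcal P$ of the invariant effective divisors $D\equiv M$ have supremum $T=1-(2+\sqrt3)c$ (Section~\ref{sec:threshold}).

\emph{The group.} The blowup of a point of a surface has log discrepancy $2$, so $\mathcal P$ contributes the ratio $2/T>2$. Without symmetry this is far from the infimum: the three lines through a point of $\mathcal P$ form a plane section with threshold at most $\frac23$. For $\Gamma$-invariant divisors $D\equiv M$, however, $(S,\lambda D)$ is log canonical for all $\lambda<2/T$ (Section~\ref{sec:surface}). Invariant divisors are divisors on the quotient, but $S/\Gamma$ is not yet a counterexample, for two reasons. The class $M$ is not anticanonical, and for $c=0$ the threshold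 $T=1$ is rational. Moreover, an element of $\Gamma$ fixes a line of $S$ pointwise, so $S\to S/\Gamma$ is ramified along a curve and does not preserve thresholds.

\emph{The fibration.} Both defects are repaired by a Fano variety $W$ fibered over $S$, on which $\Gamma$ acts freely in codimension one and whose anticanonical divisors see the class $M$ on the base. Then $X=W/\Gamma$. The mechanism that changes the polarization is visible already on a ruled surface.

\begin{example}\label{ex:F1}
Let $S=\mathbb P^1$, let $C$ be a point with equation $b$, and let $\pi\colon W\to S$ be the $\mathbb P^1$-bundle with fiber coordinates $w_0\in H^0(\mathcal O_W(1))$ and $w_1\in H^0(\mathcal O_W(1)\otimes\pi^*\mathcal O_S(C))$. This is the blowup of $\mathbb P^2$ in a point, with exceptional curve $\{w_0=0\}$. Wedging $d\log(w_1/w_0)$ with a form on the base shows $-K_W\sim\{w_0=0\}+\{w_1=0\}-\pi^*K_S$, so $\mathcal O_W(-K_W)=\mathcal O_W(2)\otimes\pi^*\mathcal O_{\mathbb P^1}(3)$, and the sections of $-mK_W$ are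
\[
\varphi=\sum_{I=0}^{2m}s_I\,w_0^{2m-I}w_1^{I},\qquad s_I\in H^0(\mathbb P^1,\mathcal O(3m-I)).
\]
The term $I=0$ gives the divisors $\pi^*D+2\{w_0=0\}\equiv -K_W$ with $D\geq 0$ arbitrary of degree $3$. So $W$ sees on the base a class $M$ of degree $3$, not $-K_S$ of degree $2$, and taking $D$ to be a triple point gives $\operatorname{lct}(W)\le\frac13$. Conversely, every $\varphi$ produces sections of $mM$: the coefficients of $\varphi^\flat=\sum s_Ib^I\otimes w_0^{2m-I}w_1^I$. The example also shows the danger: the fiber part $2\{w_0=0\}$ bounds the threshold by $\frac12$ whatever happens on the base.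
\end{example}

We therefore need fibers with threshold larger than $2/T$; weighted hypersurfaces with large weights provide them (Section~\ref{sec:fiber}). The varieties $W$ and $X$ and the map $\varphi\mapsto\varphi^\flat$ are constructed in Section~\ref{sec:W}, and Section~\ref{sec:final} computes $\operatorname{lct}(X)$ by comparing $W$ with a product.

\section{Log canonical pairs}\label{sec:facts}

Let $Y$ be a normal variety with $K_Y$ $\mathbb Q$-Cartier. A \emph{divisorial valuation} over $Y$ is $\nu=\operatorname{ord}_E$ for a prime divisor $E$ on a normal variety $Y'$ with a birational morphism $g\colon Y'\to Y$; its \emph{center} is the closure of $g(E)$, and its \emph{log discrepancy} $A_Y(\nu)$ is $1$ plus the coefficient of $E$ in $K_{Y'}-g^*K_Y$. For a $\mathbb Q$-Cartier $\mathbb Q$-divisor $\Delta$ let $\nu(\Delta)$ be the coefficient of $E$ in $g^*\Delta$, and for an ideal $\mathfrak b$ let $\nu(\mathfrak b)$ be the minimum of $\nu$ on local generators. The pair $(Y,\Delta)$ is \emph{sub-lc} if $A_Y(\nu)\ge\nu(\Delta)$ for all $\nu$; it is \emph{log canonical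 (lc)} if moreover $\Delta\ge0$, and \emph{klt} if $\Delta\geq0$ and all inequalities are strict. The variety $Y$ is \emph{log terminal}, or klt, if $(Y,0)$ is klt. The inequalities need only be checked for the finitely many divisors of a log resolution that are exceptional or components of $\Delta$; so $\operatorname{lct}(Y,D)$ is a positive rational number for $Y$ klt and $D\geq 0$ nonzero. A pair is lc \emph{at a point} if it is lc in a neighborhood of it. These properties are local in the \'etale topology. If $g\colon Y'\to Y$ is proper birational and $K_{Y'}+\Delta'=g^*(K_Y+\Delta)$ (a \emph{crepant} pullback), then $A_{Y'}(\nu)-\nu(\Delta')=A_Y(\nu)-\nu(\Delta)$ whenever $K_{Y'}$ is $\mathbb Q$-Cartier.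

We use the following standard facts.

\begin{itemize}
\item[(S1)] \emph{Inversion of adjunction (Kawakita).} Let $Y$ be normal with $K_Y$ $\mathbb Q$-Cartier, $Y_0\subset Y$ a normal Cartier divisor, and $\Delta\ge0$ a $\mathbb Q$-Cartier $\mathbb{Q}$-divisor with $Y_0\not\subset\operatorname{Supp}\Delta$. If $(Y_0,\Delta|_{Y_0})$ is lc, then $(Y,Y_0+\Delta)$ is lc near $Y_0$.
\item[(S2)] If $Y$ is smooth, $\Delta\geq0$ and $\operatorname{mult}_x\Delta\le1$, then $(Y,\Delta)$ is lc at $x$. (Cut down to a curve by general smooth hypersurfaces through $x$, which preserve the multiplicity, and apply (S1) repeatedly.)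
\item[(S3)] Let $Y$ be a smooth surface, $Z\ni x$ a curve smooth at $x$, $\Delta\ge0$ with $Z\not\subset\operatorname{Supp}\Delta$, and $a\le1$. If $(Y,aZ+\Delta)$ is not lc at $x$, then $(\Delta\cdot Z)_x>1$. (Otherwise $(Z,\Delta|_Z)$ is lc at $x$; apply (S1).)
\item[(S4)] If $\psi\colon Y'\to Y$ is a finite surjective morphism of normal varieties, \'etale in codimension one, then $Y$ is klt if and only if $Y'$ is, and $(Y,\Delta)$ is lc if and only if $(Y',\psi^*\Delta)$ is \cite[Proposition~5.20]{KM}. When $Y=Y'/G$ for a finite group $G$, a divisor $D$ on $Y$ is $\mathbb Q$-Cartier as soon as $\psi^*D$ is: the product of the $G$-translates of a local equation of $m\psi^*D$ near an orbit is an invariant equation of $|G|m\,\psi^*D$.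
\item[(S5)] Let $K(Y)\subset K(Y')$ be a finite extension of function fields. Every divisorial valuation $\nu'$ of $K(Y')$ restricts to $r\nu$ with $r\geq1$ an integer and $\nu$ divisorial, and every divisorial $\nu$ arises in this way. For a rational $m$-canonical form $\theta\ne0$ on $Y$ let $\nu(\theta)$ be its order along the divisor of $\nu$ on a model. Then
\[
\nu'(\theta)+m=r\,(\nu(\theta)+m),
\]
and $\nu(\theta_0)=m(A_Y(\nu)-1)$ if $\theta_0$ generates $\mathcal O_Y(mK_Y)$ at the generic point of the center of $\nu$. (Take a normal model on which $\nu$ is a divisor $E$ and normalize it in $K(Y')$; the extensions $\nu'$ are the divisors $E'$ over $E$, and $E'\to E$ is generically \'etale. Let $t,t'$ be equations of $E,E'$ with $t=\epsilon t'^r$, $\epsilon$ a unit, and let $y$ be coordinates along $E$. Then $dt\wedge dy=t'^{\,r-1}(r\epsilon+t'\partial_{t'}\epsilon)\,dt'\wedge dy$, so $\nu'(\theta)=r\nu(\theta)+m(r-1)$.)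
\item[(S6)] \emph{Nadel vanishing.} Let $Y$ be smooth and projective and $\Delta\ge0$. The multiplier ideal $\mathcal J(\Delta)\subset\mathcal O_Y$ is canonically attached to $\Delta$, and its cosupport is the set of points at which $(Y,\Delta)$ is not klt. If $N$ is a divisor with $N-\Delta$ ample, then $H^1(Y,\mathcal J(\Delta)\otimes\mathcal O_Y(K_Y+N))=0$.
\item[(S7)] On a klt Fano variety $Y$ a numerically trivial Cartier divisor is torsion: a multiple of it lies in $\operatorname{Pic}^0(Y)$, which is trivial because $H^1(Y,\mathcal O_Y)=0$ by Kawamata--Viehweg vanishing.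
\end{itemize}

On a smooth projective surface with an ample class $H$ we use two more facts. By the Hodge index theorem, any two classes in the \emph{closed positive cone} $\{D^2\ge0,\ D\cdot H\ge0\}$ have nonnegative product, and $D^2=D\cdot H=0$ implies $D\equiv0$. By the Nakai--Moishezon criterion, an effective $\mathbb Q$-divisor with positive degree on every curve is ample, since its square is then positive.

The next lemma is the way symmetry enters the local arguments on surfaces.

\begin{lemma}\label{lem:blowup}
Let $Y$ be a smooth surface and $\Delta\ge0$ a $\mathbb Q$-divisor with $\mu=\operatorname{mult}_x\Delta\le2$ such that $(Y,\Delta)$ is not lc at $x$. Let $\tilde Y\to Y$ be the blowup of $x$, $E_x$ its exceptional curve, $\tilde\Delta$ the strict transform, and $\Delta^+=\tilde\Delta+(\mu-1)E_x$. Then $\mu>1$, and there is exactly one point $y\in E_x$ at which $(\tilde Y,\Delta^+)$ is not lc. It satisfies $(\tilde\Delta\cdot E_x)_y>1$, and it is fixed by every automorphism of $Y$ that fixes $x$ and preserves $\Delta$.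
\end{lemma}

\begin{proof}
By (S2), $\mu>1$. The pair $(\tilde Y,\Delta^+)$ is the crepant pullback of $(Y,\Delta)$, so it is not lc at some point of $E_x$. At each such point $(\tilde\Delta\cdot E_x)_y>1$ by (S3), as $\mu-1\le1$. Two such points would give $\mu=\tilde\Delta\cdot E_x>2$. The last assertion follows from uniqueness.
\end{proof}

\section{The Fermat cubic surface and a group of order 36}\label{sec:cubic}

Let $S=\{x_0^3+x_1^3+x_2^3+x_3^3=0\}\subset\mathbb P^3$, $K=K_S$ and $\omega=e^{2\pi\sqrt{-1}/3}$. Then $-K$ is the class of a plane section, $K^2=3$, and numerical and linear equivalence of divisors coincide on $S$. For $a,b\in\mathbb Z/3$ put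
\[
g_{a,b}=\operatorname{diag}(\omega^a,\omega^b,\omega^{-a},\omega^{-b}),\qquad \sigma(x_0,x_1,x_2,x_3)=(x_1,x_2,x_3,x_0),
\]
and let $\Gamma$ be the group they generate. Since $\sigma g_{a,b}\sigma^{-1}=g_{b,-a}$, it has order $36$, and $\{g_{a,b}\}$ is its normal Sylow $3$-subgroup. No element other than $1$ is a scalar matrix, so $\Gamma$ acts faithfully on $S$.

\subsection*{Lines}
The $27$ lines on $S$ are, for $i,j\in\mathbb Z/3$,
\begin{align*}
F_{ij}&:\ x_0+\omega^ix_2=0=x_1+\omega^jx_3,\\
\ell_{ij}&:\ x_0+\omega^ix_1=0=x_2+\omega^jx_3,\\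
\ell'_{ij}&:\ x_1+\omega^ix_2=0=x_3+\omega^jx_0.
\end{align*}
Put $F=\sum F_{ij}$, and let $L_0$, $L$, $C$ be the sums $\sum_{i+j=\varepsilon}(\ell_{ij}+\ell'_{ij})$ for $\varepsilon=0,1,2$ respectively; each consists of six lines. Let $\mathcal P$ be the set of six points of $S$ with $x_1=x_3=0$ or $x_0=x_2=0$. The element $\sigma^2$ acts as $-1$ on the plane $\{x_0+x_2=0=x_1+x_3\}\subset\mathbb C^4$, so it fixes $F_{00}$ pointwise; this is the ramification mentioned in the introduction.

\begin{lemma}\label{lem:lines}
\begin{itemize}
\item[(a)] $\Gamma$ preserves each of $F,L_0,L,C$ and permutes its lines transitively.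
\item[(b)] Each of $L$ and $C$ consists of six disjoint lines, and $L+C\equiv-4K$.
\item[(c)] $L_0\in|-2K|$. The three lines $\ell_{ij}\subset L_0$ are disjoint, so are the three $\ell'_{ij}\subset L_0$, and each of the former meets each of the latter. Every line $\ell\subset L_0$ has $L\cdot\ell=2$.
\item[(d)] $F\sim-3K$ and $F_{ij}\cdot L=F_{ij}\cdot C=2$.
\item[(e)] $\mathcal P$ is a $\Gamma$-orbit. The lines through a point of $\mathcal P$ are three of the $F_{ij}$; each $F_{ij}$ contains two points of $\mathcal P$; distinct $F_{ij}$ meet only in $\mathcal P$.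
\end{itemize}
\end{lemma}

\begin{proof}
(a) Substituting into the equations gives
\[
g_{a,b}F_{ij}=F_{i-a,j-b},\quad g_{a,b}\ell_{ij}=\ell_{i+a-b,\,j-a+b},\quad g_{a,b}\ell'_{ij}=\ell'_{i+a+b,\,j-a-b},
\]
and $\sigma F_{ij}=F_{j,-i}$, $\sigma\ell_{ij}=\ell'_{ji}$, $\sigma\ell'_{ij}=\ell_{ij}$. The sum $i+j$ is preserved for the lines $\ell,\ell'$; the element $g_{1,-1}$ permutes the three $\ell_{ij}$ with given $i+j$ cyclically, and $\sigma$ exchanges the two families.

(b), (c) Two distinct lines of the same family meet if and only if they have the same first or the same second index. The lines $\ell_{ij}$ and $\ell'_{i'j'}$ meet if and only if $i+j+i'+j'=0$, because the four equations give $x_0=-\omega^ix_1=\omega^{i+i'}x_2=-\omega^{i+i'+j}x_3=\omega^{i+j+i'+j'}x_0$. Distinct lines of one family with the same $i+j$ are therefore disjoint. Within $L$ and within $C$ the sum $i+j+i'+j'$ is $2$, respectively $4$, hence nonzero, while within $L_0$ it is $0$. A line of $L$ meets two lines of $C$ in its own family and all three in the other, so $L\cdot C=30$. For $Z=L+C+4K$ we get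 $Z\cdot K=-12+12=0$ and $Z^2=(-12+60)-96+48=0$, so $Z\equiv0$. On $\ell_{ij}$ one has $x_0x_2=\omega^{i+j}x_1x_3$ and on $\ell'_{ij}$ one has $x_1x_3=\omega^{i+j}x_0x_2$. The quadric section $S\cap\{x_0x_2=x_1x_3\}$ has degree $6$ and contains the six lines of $L_0$, so it equals $L_0$. A line of $L_0$ meets two lines of $L$ in its own family and none in the other.

(d) $F$ is the sum of the plane sections $x_0+\omega^ix_2=0$. Eliminating as before, $F_{ij}$ meets $\ell_{i'j'}$ if and only if $i'-j'=i-j$, and $\ell'_{i'j'}$ if and only if $i'-j'=i+j$. Given $i'+j'$, each condition has one solution $(i',j')$.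

(e) The $g_{a,0}$ permute the three points $(-\omega^i,0,1,0)$ transitively, and $\sigma$ exchanges them with the points $(0,-\omega^j,0,1)$. The first lies on $F_{ij}$ for all $j$, the second on $F_{ij}$ for all $i$, and neither on any $\ell$ or $\ell'$. Distinct $F_{ij},F_{i'j'}$ meet only if $i=i'$ or $j=j'$, and then in these points.
\end{proof}

Contracting the six lines of $L$ gives $\mathbb P^2$; let $h$ be the pullback of the class of a line. Then $-K=3h-L$, $h\cdot L=0$, $L^2=-6$, and $C\equiv12h-5L$ by (b). Contracting $C$ instead gives a class $h'$ with $3h'=-K+C$, that is, $h'=5h-2L$. Both $h$ and $h'$ are nef.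

\begin{lemma}\label{lem:ample}
The class $-K-\epsilon C\equiv(1-4\epsilon)(-K)+\epsilon L$ is ample for $0\le\epsilon<\frac15$.
\end{lemma}

\begin{proof}
It is effective, has degree $1-5\epsilon$ on the lines of $L$, and has degree at least $1-4\epsilon$ on all other curves.
\end{proof}

From now until the end of Section~\ref{sec:surface} fix a rational number $0<c\le\frac1{75}$ and put
\begin{equation}\label{eq:MT}
M=-K-cC\equiv(1-4c)(-K)+cL,\qquad T=1-(2+\sqrt3)\,c .
\end{equation}
Then $T$ is irrational, $0.95<T<1$, and $M\cdot h=3-12c$, $M\cdot h'=3$.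

\subsection*{Invariant curves and small orbits}
An invariant divisor can be very singular only along an invariant curve of small degree or at a small orbit. The next two lemmas show that $\Gamma$ leaves few of either.

\begin{lemma}\label{lem:curves}
No member of $|-K|$ is $\Gamma$-invariant. Let $Z$ be the reduced sum of a $\Gamma$-orbit of irreducible curves. Then $Z\equiv\alpha h-\beta L$ with integers $\alpha,\beta$ and $3\mid\alpha$. Either $Z=L$, or $Z=C$, or $\alpha\ge3$ and $0\le\beta\le\frac25\alpha$.
\end{lemma}

\begin{proof}
An invariant member of $|-K|$ is cut out by a semi-invariant linear form. The characters of $\{g_{a,b}\}$ on $x_0,\dots,x_3$ are pairwise distinct, so the form is some $x_l$; but $\sigma$ moves the plane $x_l=0$.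

The group $\operatorname{Pic}S$ is freely generated by $h$ and the lines of $L$. The group $\Gamma$ fixes $h=\frac13(-K+L)$ and permutes these lines transitively, which gives the form of the class. We have $\alpha=Z\cdot h\geq0$, with equality only for $Z=L$. If $Z\ne L,C$, then $0\le Z\cdot L=6\beta$ and $0\le Z\cdot C=12\alpha-30\beta$.

It remains to show $3\mid\alpha$ for $Z\neq L$. The group $\Gamma$ acts faithfully on the plane obtained by contracting $L$. The images of the three lines $\ell_{ij}\subset L$ are three points, fixed by $g_{1,1}$ and permuted cyclically by $g_{1,-1}$. They are not collinear, for otherwise $h$ minus the three lines would be a nonzero effective class of $(-K)$-degree $0$. Take them as coordinate points. Then $g_{1,1}$ lifts to a nonscalar diagonal matrix $\Delta_0$ and $g_{1,-1}$ to a monomial matrix $\Pi$ of cyclic type. They commute in $PGL_3$, so $\Pi\Delta_0\Pi^{-1}=\theta\Delta_0$ with $\theta^3=1$. Conjugation by $\Pi$ permutes the diagonal entries cyclically, so $\theta=1$ would make $\Delta_0$ scalar; hence $\theta\ne1$. The image of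 $Z$ is defined by a form of degree $\alpha$ that is semi-invariant under $\Delta_0$ and $\Pi$, hence invariant under their commutator $\theta\cdot\mathrm{Id}$. So $\theta^\alpha=1$.
\end{proof}

For $\iota^4=1$ let $\mathbf e_\iota=(1,\iota,\iota^2,\iota^3)$, the eigenvector of $\sigma$ with eigenvalue $\iota$, and let $o_\iota\in\mathbb P^3$ be the corresponding point.

\begin{lemma}\label{lem:orbits}
A $\Gamma$-orbit on $S$ with at most $10$ points is $\mathcal P$ or the orbit of $o_\iota$ for some $\iota\in\{-1,\pm\sqrt{-1}\}$. The point $o_\iota$ has stabilizer $\langle\sigma\rangle$, and its orbit has $9$ points. None of these orbits meets $L$ or $C$.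
\end{lemma}

\begin{proof}
The stabilizer of a point of such an orbit has order at least $4$. Suppose first that $3$ divides the order; then the stabilizer contains some $g_{a,b}\ne1$. The eigenspaces of $g_{\pm(1,0)}$ are the $x_0$-axis, the $x_2$-axis and the plane $x_0=x_2=0$; the coordinate points are not on $S$, so the fixed points on $S$ lie in $\mathcal P$. Conjugating by $\sigma$ gives the same for $g_{\pm(0,1)}$. The eigenspaces of $g_{\pm(1,1)}$ and $g_{\pm(1,-1)}$ are the four planes spanned by the $x_l$- and $x_{l+1}$-axes, $l\in\mathbb Z/4$. They give $12$ points of $S$; these form a single orbit, since $\sigma$ permutes the four planes cyclically and $g_{1,0}$ permutes the three points with $x_2=x_3=0$. This orbit is too large. Otherwise the stabilizer has order $4$ and is a Sylow subgroup, conjugate to $\langle\sigma\rangle$. The fixed points of $\sigma$ in $\mathbb P^3$ are the $o_\iota$, and the cubic takes the value $1+\iota+\iota^2+\iota^3$ at $\mathbf e_\iota$, which vanishes exactly for $\iota\ne1$. All coordinates of $o_\iota$ are nonzero, so no $g_{a,b}\ne1$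 fixes it, and its stabilizer is $\langle\sigma\rangle$.

The set $\mathcal P$ misses $L$ and $C$ by Lemma~\ref{lem:lines}(e). The point $o_{-1}=(1,-1,1,-1)$ lies on $\ell_{ij}$ or $\ell'_{ij}$ only for $i=j=0$. If $\iota^2=-1$, then $x_l^3+x_{l+1}^3=\iota^{3l}(1+\iota^3)\ne0$ at $o_\iota$ for all $l$, so it lies on no $\ell_{ij}$ or $\ell'_{ij}$. Finally, $L$ and $C$ are invariant.
\end{proof}

\section{An irrational pseudo-effective threshold}\label{sec:threshold}

Let $f\colon\tilde S\to S$ be the blowup of $\mathcal P$, $E$ the sum of the six exceptional curves and $\kappa=f^*(-K)$. We identify $L$ with $f^*L$. How large can $t$ be if $f^*M-tE$ is effective? By Lemma~\ref{lem:lines}(e) the strict transforms $\tilde F_{ij}$ are nine disjoint $(-3)$-curves, and $\tilde F=\sum\tilde F_{ij}\equiv3\kappa-3E$. These curves split off from $f^*M-tE$ as soon as they meet it negatively, so we project the classes $\kappa,E,L$ to the orthogonal complement of the $\tilde F_{ij}$. Put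
\[
H=2\kappa-E,\qquad H'=L+\tfrac23\tilde F .
\]
Then $H\cdot\tilde F_{ij}=2-2=0$ and $H'\cdot\tilde F_{ij}=2-2=0$, and
\begin{equation}\label{eq:proj}
\kappa=H-\tfrac13\tilde F,\qquad E=H-\tfrac23\tilde F,\qquad L=H'-\tfrac23\tilde F .
\end{equation}
The intersection numbers are $H^2=12-6=6$, $H'^2=-6+\frac43\cdot18-\frac49\cdot27=6$ and $H\cdot H'=H\cdot L=12$. Hence $(H'-sH)^2=6(1-4s+s^2)$, with roots $s=2\pm\sqrt3$: the isotropic lines in the plane spanned by $H$ and $H'$ are irrational. Put
\[
R=H'-(2-\sqrt3)H,\qquad\text{so that}\qquad R^2=0,\quad R\cdot H=6\sqrt3,\quad R\cdot\tilde F_{ij}=0 .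
\]
An isotropic class bounds the effective classes only if it is nef. On a rational surface this has to be checked against possibly many negative curves; we avoid this by pulling back to an abelian surface, which has none.

\begin{lemma}\label{lem:nef}
The classes $H$ and $R$ are nef.
\end{lemma}

\begin{proof}
At a point of $\mathcal P$ with $x_1=x_3=0$ the functions $x_1/x_0,x_3/x_0$ are local coordinates on $S$, so the blowup resolves $(x_1:x_3)$, while $(x_0:x_2)$ is already a morphism there. At the other three points the roles are exchanged. So $\tilde S$ is the closure of the graph of $((x_0:x_2),(x_1:x_3))\colon S\dashrightarrow\mathbb P^1\times\mathbb P^1$, and the pullback of $\mathcal O(1,1)$ is $2\kappa-E=H$, which is therefore nef.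

Consider the plane cubics $\mathcal E_1=\{x_0^3+x_2^3+y^3=0\}$ and $\mathcal E_2=\{x_1^3+x_3^3=y'^3\}$ and the abelian surface $B=\mathcal E_1\times\mathcal E_2$. The formula $(x_0y':x_1y:x_2y':x_3y)$ defines a rational map $B\dashrightarrow S$, because the sum of the cubes is $-y'^3y^3+y^3y'^3=0$. It is dominant: a point $x\in S$ with $x_0^3+x_2^3\ne0$ is the image of the point with the same $x_l$ and with $y=y'$ a cube root of $x_1^3+x_3^3$. Since $(x_0,x_2)\ne0$ on $\mathcal E_1$ and $(x_1,x_3)\ne0$ on $\mathcal E_2$, the base ideal is $(y,y')$. It is supported at the nine points $y=y'=0$, where $y,y'$ are local coordinates. Let $\rho\colon\tilde B\to B$ be the blowup of these points. We obtain a morphism $\tilde B\to S$. As $(x_0:x_2)$ and $(x_1:x_3)$ are morphisms on $B$, it lifts to the closure of the graph, giving a surjective, generically finite morphism $\psi\colon\tilde B\to\tilde S$.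

The exceptional curve $G_{ij}$ over the point with $x_0=-\omega^ix_2$, $x_1=-\omega^jx_3$ has coordinate $(y:y')$, and the formula maps it isomorphically onto $F_{ij}$; so $\psi_*G_{ij}=\tilde F_{ij}$ and $\psi^*R\cdot G_{ij}=0$. Hence $\psi^*R=\rho^*R_B$ for a class $R_B$ on $B$ with $R_B^2=\deg\psi\cdot R^2=0$. Also $\psi^*H=\rho^*H_B$, where $H_B$ is the pullback of $\mathcal O(1,1)$ under the finite map $B\to\mathbb P^1\times\mathbb P^1$. So $H_B$ is ample, $R_B\cdot H_B=\deg\psi\cdot R\cdot H>0$, and $R_B$ lies in the closed positive cone of $B$. An irreducible curve on $B$ has nonnegative square, since it can be translated, so it lies in the same cone. Therefore $R_B$ is nef, so is $\psi^*R$, and so is $R$ by the projection formula.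
\end{proof}

Substituting \eqref{eq:proj} and $H'=R+(2-\sqrt3)H$ into $f^*M-tE\equiv(1-4c)\kappa+cL-tE$ gives
\begin{equation}\label{eq:zariski}
f^*M-tE\equiv cR+(T-t)H+\tfrac{2t-1+2c}{3}\,\tilde F ,
\end{equation}
since $1-4c+(2-\sqrt3)c=T$.

\begin{proposition}\label{prop:T}
\begin{itemize}
\item[(a)] If $D\equiv M$ is a $\Gamma$-invariant effective $\mathbb Q$-divisor, its multiplicity $m$ at the points of $\mathcal P$ satisfies $m\le T$.
\item[(b)] For each rational $t\in(\frac12,T)$ there is a $\Gamma$-invariant effective $\mathbb Q$-divisor $D_t\equiv M$ with multiplicity at least $t$ at each point of $\mathcal P$.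
\end{itemize}
\end{proposition}

\begin{proof}
(a) The multiplicity is the same at all six points, so $f^*D-mE\ge0$, and $0\le R\cdot(f^*M-mE)=(T-m)\,R\cdot H$ by \eqref{eq:zariski}.

(b) The class $cR+(T-t)H$ is nef with positive square, hence big, and $\tilde F$ has positive coefficient in \eqref{eq:zariski}. So the rational class $f^*M-tE$ is big and contains an effective $\mathbb Q$-divisor $D'$. The divisor $f^*f_*D'-D'$ is exceptional and numerically equivalent to $tE$, so it equals $tE$; thus $f_*D'\equiv M$ has multiplicity at least $t$ at each point of $\mathcal P$. Average it over $\Gamma$.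
\end{proof}

\begin{remark}\label{rem:c0}
The multiplicity $m$ is rational, so $m<T$: the supremum $T$ is not attained. For $c=0$ the term $cR$ disappears from \eqref{eq:zariski}, $T=1$, and the supremum is attained by $\frac13F\equiv-K$. This is why the polarization has to be moved away from $-K$.
\end{remark}

\section{Invariant divisors on the cubic surface}\label{sec:surface}

We show that no valuation over $S$ does better than the blowup of $\mathcal P$. The extra boundary $\eta C$ will account for the degenerate fibers of $W\to S$ over $C$.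

\begin{theorem}\label{thm:A}
Let $0<c\le\frac1{75}$ and $0\le\eta\le\frac1{75}$ be rational, let $M,T$ be as in \eqref{eq:MT}, and let $\lambda$ be rational with $2\le\lambda<2/T$. For every $\Gamma$-invariant effective $\mathbb Q$-divisor $D\equiv M$ the pair $(S,\eta C+\lambda D)$ is lc.
\end{theorem}

\begin{proof}
Put $\Delta=\eta C+\lambda D$. Note that $\lambda<2.11$ and $\frac1\lambda>\frac T2=\frac12-(1+\frac{\sqrt3}2)c>\frac12-2c$.

\medskip\noindent\textbf{Coefficients.} Let $Z\equiv\alpha h-\beta L$ be an orbit of curves as in Lemma~\ref{lem:curves} and $\zeta$ its coefficient in $D$. As $D-\zeta Z\ge0$ and $h,h'$ are nef, $\zeta\,Z\cdot h\le3-12c$ and $\zeta\,Z\cdot h'\le3$. If $\alpha\ge6$, then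
\begin{equation}\label{eq:coef}
\zeta\le\tfrac12-2c<\tfrac1\lambda .
\end{equation}
If $\alpha=3$, then $\beta\in\{0,1\}$; the case $\beta=1$ means $Z\in|-K|$ and is excluded, and for $\beta=0$ we have $Z\cdot h'=15$, so $\zeta\le\frac15$. For $Z=L$ we have $L\cdot h'=12$, so $\zeta\le\frac14$. For $Z=C$ we have $\alpha=12$, so $\zeta<\frac14$ and $\eta+\lambda\zeta<1$. Thus all coefficients of $\Delta$ are less than $1$.

\medskip\noindent\textbf{Reduction to small orbits.} Suppose $(S,\Delta)$ is not lc at $x$. For small $\epsilon>0$ the pair with boundary $\Delta'=(1-\epsilon)\Delta$ is still not lc at $x$. The cosupport of $\mathcal J(\Delta')$ is $\Gamma$-invariant, so it contains $\Gamma x$, and it is finite because the coefficients are less than $1$. In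
\[
-3K-\Delta'\equiv\bigl(3-(1-\epsilon)\lambda\bigr)(-K)+(1-\epsilon)(\lambda c-\eta)\,C
\]
the first coefficient exceeds $0.89$ and the second has absolute value less than $0.03$. This class is ample: if the second coefficient is negative, by Lemma~\ref{lem:ample}; otherwise the class is effective and has degree greater than $0.86$ on every curve. By (S6), $H^1(S,\mathcal J(\Delta')\otimes\mathcal O(-2K))=0$, so $H^0(S,-2K)$ surjects onto $\mathcal O_S/\mathcal J(\Delta')$ and $|\Gamma x|\le h^0(S,-2K)=10$. By Lemma~\ref{lem:orbits} we may assume that $x\in\mathcal P$ or $x=o_\iota$, and $\Delta=\lambda D$ near $x$. Let $m=\operatorname{mult}_xD$. In each case we show $\lambda m<2$ and apply Lemma~\ref{lem:blowup}, whose notation we keep: $y\in E_x$ is the unique point where $\Delta^+$ is not lc, and it is fixed by the stabilizer of $x$.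

\medskip\noindent\textbf{Case $x\in\mathcal P$.} Here the bound $\lambda<2/T$ is used sharply: $\lambda m\le\lambda T<2$ by Proposition~\ref{prop:T}(a). Take $x=(1,0,-1,0)$. Its stabilizer contains $g_{0,1}$ and $\sigma^2$. On $E_x$, with coordinate $x_1/x_3$, the first acts as multiplication by $\omega^2$, fixing only $0$ and $\infty$, and the second as inversion, exchanging these two points. So there is no fixed point $y$, a contradiction.

\medskip\noindent\textbf{Case $x=o_{-1}$.} Here $x=\ell_{00}\cap\ell'_{00}$, and $\sigma$ exchanges these two lines of $L_0$. By Lemma~\ref{lem:lines}(c), $L_0$ has nine double points, three on each line; they contain the nine points of $\Gamma x$, hence coincide with them. Write $D=\zeta L_0+\xi L+D_0$ with $D_0\ge0$ containing no line of $L_0$ or $L$. Then $D_0\equiv\delta(-K)+c'L$ with $\delta=1-4c-2\zeta$ and $c'=c-\xi\le c$. Let $m_0=\operatorname{mult}_xD_0$. Intersecting $D_0$ with a line of $L$ gives $\delta-c'\ge0$, and with a line of $L_0$ gives $3m_0\le\delta+2c'$. Hence $m_0\le\delta$ and $m_0\le\frac13(1-2c)<\frac13$. Since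 $x\notin L$,
\[
m=m_0+2\zeta\le\delta+2\zeta=1-4c<T,
\]
so $\lambda m<2$. The point $y$ is fixed by $\sigma$, so it is not the direction of $\ell_{00}$ or $\ell'_{00}$. Then $1<\lambda(\tilde D\cdot E_x)_y=\lambda(\tilde D_0\cdot E_x)_y\le\lambda m_0<1$, a contradiction.

\medskip\noindent\textbf{Case $x=o_\iota$ with $\iota^2=-1$.} Now $\sigma$ has fixed directions at $x$, and we need an invariant curve through each of them. The gradient of the cubic at $\mathbf e_\iota$ is proportional to $(1,-1,1,-1)$, which annihilates $\mathbf e_{\iota'}$ for $\iota'\ne-1$. So $T_xS$ is spanned by the directions of $\mathbf e_1$ and $\mathbf e_{-\iota}$, on which $\sigma$ has the eigenvalues $1/\iota=-\iota$ and $-\iota/\iota=-1$. The line $F_{00}$ joins $o_\iota$ and $o_{-\iota}$, so it has direction $\mathbf e_{-\iota}$; no other $F_{ij}$ passes through $x=(1,\iota,-1,-\iota)$. For the other direction take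
\[
\Lambda=S\cap\{x_0x_2+x_1x_3=0\}\in|-2K| .
\]
It is $\Gamma$-invariant and contains $x$. The differential of $x_0x_2+x_1x_3$ at $\mathbf e_\iota$ is $(-1,-\iota,1,\iota)$; it vanishes on $\mathbf e_1$ and equals $-4$ on $\mathbf e_{-\iota}$. So $\Lambda$ is smooth at $x$ with direction $\mathbf e_1$.

The curve $\Lambda$ is a single reduced orbit. Indeed, it contains no line of $L$ or $C$, since $x_0x_2+x_1x_3$ restricts to $(1+\omega^{i+j})x_1x_3$ on $\ell_{ij}$ and to $(1+\omega^{i+j})x_0x_2$ on $\ell'_{ij}$. Its class is $6h-2L$. By Lemma~\ref{lem:curves} the only alternative is a sum of two possibly equal orbits with $\alpha=3$ and $\beta\le1$; then both have class $3h-L=-K$, which is excluded. As $\deg\Lambda=6\neq9$, it has no component in common with the orbit $F$.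

Write $D=\zeta F+\xi\Lambda+D_0$ with $D_0\ge0$ containing no component of $F$ or $\Lambda$. Put $D_1=\xi\Lambda+D_0$, $m_0=\operatorname{mult}_xD_0$ and $m_1=\operatorname{mult}_xD_1=m_0+\xi$, so that $m=m_1+\zeta$. We have $M\cdot\Lambda=6-12c$, $F\cdot\Lambda=18$, $\Lambda^2=12$, and the nine points of $\Gamma x$ contribute equally to $D_0\cdot\Lambda$. So $(D_0\cdot\Lambda)_x\le\frac19(6-12c-18\zeta-12\xi)$, whence
\begin{equation}\label{eq:twothirds}
m=m_0+\xi+\zeta\le(D_0\cdot\Lambda)_x+\xi+\zeta\le\tfrac23 .
\end{equation}
Also $D_1\cdot F_{00}=M\cdot F_{00}-\zeta F\cdot F_{00}=1-2c-3\zeta$. By \eqref{eq:twothirds}, $\lambda m<2$. The eigenvalues of $\sigma$ on $T_xS$ are distinct, so $y$ is the direction of $\Lambda$ or of $F_{00}$.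

\emph{Suppose $y\in\tilde\Lambda$.} Near $y$, $\Delta^+=\lambda\xi\tilde\Lambda+\lambda\tilde D_0+(\lambda m-1)E_x$ with $\lambda\xi<1$. Applying (S3) along $\tilde\Lambda$ and using $(\tilde D_0\cdot\tilde\Lambda)_y=(D_0\cdot\Lambda)_x-m_0$ gives $\lambda\bigl((D_0\cdot\Lambda)_x+\xi+\zeta\bigr)>2$. This contradicts \eqref{eq:twothirds}, as $\frac23\lambda<2$.

\emph{Suppose $y\in\tilde F_{00}$.} Near $y$, $\Delta^+=\lambda\tilde D_1+\lambda\zeta\tilde F_{00}+(\lambda m-1)E_x$. Let $m_2=\operatorname{mult}_y\tilde D_1$. Then $m_1+m_2\le(D_1\cdot F_{00})_x\le1-2c-3\zeta$, so $\Delta^+$ has multiplicity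
\[
\mu_2=\lambda(m_1+m_2+2\zeta)-1\le\lambda-1<2
\]
at $y$. Apply Lemma~\ref{lem:blowup} again: blow up $y$, with exceptional curve $E_y$, and denote strict transforms by primes. The crepant boundary $\lambda D_1'+\lambda\zeta F_{00}'+(\lambda m-1)E_x'+(\mu_2-1)E_y$ is not lc at a $\sigma$-fixed point $y'\in E_y$. The eigenvalues of $\sigma$ on the tangent space at $y$ are $-1$ along $\tilde F_{00}$ and $(-\iota)/(-1)=\iota$ along $E_x$. They are distinct, so $y'$ lies on $F_{00}'$ or on $E_x'$, and these two curves are disjoint near $E_y$. If $y'\in F'_{00}$, then (S3) along $F'_{00}$ gives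
\[
\lambda(1-2c-3\zeta-m_1-m_2)+\lambda(m_1+m_2+2\zeta)-2>1,
\]
so $\lambda>3$, which is false. If $y'\in E_x'$, then $D_1'\cdot E'_x=m_1-m_2$, and (S3) along $E'_x$ gives
\[
\lambda(m_1-m_2)+\lambda(m_1+m_2+2\zeta)-2>1,
\]
so $m>\frac3{2\lambda}>\frac34T>\frac23$, contradicting \eqref{eq:twothirds}.
\end{proof}

\section{The fiber}\label{sec:fiber}

\subsection*{Weights and twists}
The variety $W$ will be a hypersurface $\{\Phi=0\}$ in a bundle of weighted projective spaces over $S$. Each fiber coordinate $w_i$ has a weight $a_i$ and takes values in $\mathcal O_S(n_iC)$; the equation $\Phi$ has weight $d$ and takes values in $\mathcal O_S(eC)$. If $\sum a_i-d=1$ and $\sum n_i-e=0$, adjunction gives $-K_W=\mathcal O(1)-\pi^*K_S$. As in Example~\ref{ex:F1}, the coefficient of a monomial $w^I$ in a section of $-mK_W$ is then a section of $-mK-(\sum n_iI_i)C$, so the class seen on the base is $-K-cC$ with $c=\min n_i/a_i$.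

Fix $k\ge37$, let $J$ be a set with $k-1$ elements, and take coordinates $w=(z_j\ (j\in J),u,v)$. Let $b$ be the canonical section of $\mathcal O_S(C)$. The equation will be
\[
\Phi=\sum_{j\in J}z_j^k+u^pv+b\,v^qu,\qquad p=2k-2,\quad q=2k .
\]
The factor $b$ cannot be avoided. Without it the twists would satisfy $kn_z=pn_u+n_v=qn_v+n_u=e$, the same linear system as the weights; this forces $n_i=ca_i$ and $e=cd$, and then $0=\sum n_i-e=c$. The price of $c>0$ is that the fibers degenerate over $C$.

Put $N=pq-1=4k^2-4k-1$ and
\begin{gather*}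
a_z=N,\quad a_u=k(2k-1),\quad a_v=k(2k-3),\quad d=kN,\\
n_z=2k-3,\quad n_u=k-1,\quad n_v=k-2,\quad e=k(2k-3),
\end{gather*}
where all $z_j$ have weight $a_z$ and twist $n_z$. Since $a_u=k(q-1)$, $a_v=k(p-1)$ and $a_u+a_v=4k^2-4k=N+1$,
\begin{equation}\label{eq:weights}
ka_z=pa_u+a_v=qa_v+a_u=d,\qquad (k-1)a_z+a_u+a_v-d=1 .
\end{equation}
Since $2(k-1)^2+(k-2)=2k(k-2)+k=2k^2-3k$ and $n_u+n_v=n_z$,
\begin{equation}\label{eq:twists}
kn_z=pn_u+n_v=qn_v+n_u+1=e,\qquad (k-1)n_z+n_u+n_v-e=0 .
\end{equation}
From $N\equiv-1\pmod k$, $N=(2k-1)^2-2=(2k-3)(2k+1)+2$ and the oddness of $2k-1$ and $2k-3$ we get $\gcd(N,a_u)=\gcd(N,a_v)=1$; also $\gcd(a_u,a_v)=k$. Put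
\[
c=\frac{n_v}{a_v}=\frac{k-2}{k(2k-3)}=c_k,\qquad \eta=\frac{p-1}{N}=\frac{n_z}{a_z}.
\]
The identities $k(2k-3)^2-(k-2)N=2k-2$ and $(k-1)(2k-3)-(k-2)(2k-1)=1$ give
\begin{equation}\label{eq:diff}
n_z-ca_z=\frac p{a_v},\qquad n_u-ca_u=\frac1{p-1},\qquad n_v-ca_v=0,
\end{equation}
so $c=\min n_i/a_i$. Finally $\frac{a_v}{n_v}=2k+1+\frac2{k-2}$, $\frac{a_z}{n_z}=2k+1+\frac2{2k-3}$ and $\frac{a_u}{n_u}=2k+1+\frac1{k-1}$ all exceed $75$. Thus all $n_i/a_i<\frac1{75}$, and Theorem~\ref{thm:A} applies to $c$ and $\eta$. From now on $M$ and $T$ are defined by \eqref{eq:MT} with this $c$. We call an integer $m>0$ \emph{admissible} if it is divisible by all $a_i$.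

\subsection*{Charts and degrees}
Let $Y\subset\mathbb P(a_0,\dots,a_n)$ be closed, with affine cone $\hat Y$. The \emph{chart} $V_i=\hat Y\cap\{w_i=1\}$ has two properties: the action map $\mathbb G_m\times V_i\to\hat Y\cap\{w_i\ne0\}$ is \'etale (a $\mu_{a_i}$-torsor), so $V_i$ is smooth or normal where $\hat Y$ is; and $Y\cap\{w_i\ne0\}=V_i/\mu_{a_i}$. The stabilizer of a point is $\mu_r$ with $r=\gcd\{a_i:w_i\ne0\}$. For $m$ divisible by all weights, $\mathcal O(m)$ is an ample line bundle generated by $w_i^{m/a_i}$ where $w_i\ne0$, and $\mathcal O(1)$ denotes the class $\frac1m\mathcal O(m)$. A homogeneous polynomial $\phi$ of degree $\delta$ defines the $\mathbb Q$-Cartier divisor $\frac1m\operatorname{div}(\phi^m)\equiv\mathcal O(\delta)$, whose pullback to a chart is $\operatorname{div}(\phi)$. If $\gcd(a_i)=1$, the map $\mathbb P^n\to\mathbb P(a_0,\dots,a_n)$, $w_i=x_i^{a_i}$, has degree $\prod a_i$ and pulls $\mathcal O(m)$ back to $\mathcal O(m)$, so $\mathcal O(1)^n=1/\prod a_i$. Consequently, if $\phi$ is reduced and the stabilizer is trivial at general points of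 each component of $\{\phi=0\}$, then
\begin{equation}\label{eq:degree}
\deg\{\phi=0\}=\delta\big/\textstyle\prod a_i ,
\end{equation}
degrees being taken with respect to $\mathcal O(1)$. An affine cone is connected, since $\mathbb G_m$ contracts it to $0$. A hypersurface in a smooth variety whose singular locus has codimension at least $2$ is normal by Serre's criterion. So a hypersurface cone with such a singular locus is normal and irreducible.

\subsection*{The general fiber}
Let $G(z)=\sum_{j\in J}z_j^k$, $\chi(u,v)=u^pv+v^qu$, $\Phi_Q=G+\chi$, and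
\[
Q=\{\Phi_Q=0\}\subset\mathbb P(a_z^{\,k-1},a_u,a_v),\qquad\dim Q=k-1 .
\]
The only critical point of $\chi$ is the origin: from $v(pu^{p-1}+v^{q-1})=0=u(u^{p-1}+qv^{q-1})$, if one of $u,v$ vanishes so does the other, and if neither vanishes then $pq=1$. So the cone over $Q$ is smooth outside $0$, $Q$ is irreducible, and its charts are smooth. Stabilizers are trivial except on $\{z=0\}$, a finite set, and on $\{u=v=0\}$, of codimension $2$ in $Q$. So the charts are \'etale in codimension one over $Q$, and $Q$ is normal and klt by (S4).

The degree of $Q$ is tiny compared with the orders of the stabilizers. This bounds multiplicities in the charts, and hence thresholds.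

\begin{lemma}\label{lem:fiber}
Let $m$ be admissible, $0\ne g\in H^0(Q,\mathcal O_Q(m))$ and $D_g=\frac1m\operatorname{div}(g)$. Then $(Q,3D_g)$ is lc.
\end{lemma}

\begin{proof}
Let $x\in Q$, let $r_x$ be the order of its stabilizer, $\tilde x$ a point over $x$ in a chart $V$, and denote preimages in $V$ by tildes. By (S2) and (S4) it suffices to show that $m_x=\operatorname{mult}_{\tilde x}\tilde D_g$ is at most $\frac13$. We use the following inequality. Let $\Theta\ni x$ be an irreducible curve in $Q$ with trivial stabilizer at general points, $\tilde\Theta$ its reduced preimage, and $H\ge0$ a $\mathbb Q$-Cartier $\mathbb Q$-divisor not containing $\Theta$. Then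
\begin{equation}\label{eq:star}
\operatorname{mult}_{\tilde x}\tilde H\cdot\operatorname{mult}_{\tilde x}\tilde\Theta\le r_x\,H\cdot\Theta .
\end{equation}
Indeed, near $x$ the variety $Q$ is the quotient of an analytic neighborhood of $\tilde x$ by $\mu_{r_x}$, so $\tilde\Theta\to\Theta$ has degree $r_x$ there and $(\tilde H\cdot\tilde\Theta)_{\tilde x}=r_x(H\cdot\Theta)_x$; and $V$ is smooth.

For $0\ne z^*\in\mathbb C^J$ let $\Theta(z^*)=Q\cap\{z\in\mathbb Cz^*\}=\{s^kG(z^*)+\chi=0\}\subset\mathbb P(N,a_u,a_v)$. If $G(z^*)\ne0$, its cone is a surface with an isolated singularity, so $\Theta(z^*)$ is irreducible with smooth charts; general stabilizers are trivial, and its degree is $\frac{k}{a_ua_v}$ by \eqref{eq:degree}.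

\emph{Case $z(x)=0$.} Then $r_x\in\{a_u,a_v,k\}$, so $r_x\le a_u$. Choose a point of $Q\setminus\operatorname{Supp}D_g$ with $G(z)\ne0$ and let $z^*$ be its $z$-coordinate. The curve $\Theta(z^*)$ passes through $x$ and is not contained in $\operatorname{Supp}D_g$. As $D_g\equiv\mathcal O(1)$, \eqref{eq:star} gives $m_x\le a_u\cdot\frac k{a_ua_v}=\frac1{2k-3}$.

\emph{Case $z(x)=z_0\ne0$.} Now the only curve of this family through $x$ is $\Theta_0=\Theta(z_0)$, which may lie in $\operatorname{Supp}D_g$; so we restrict to a surface containing it. Choose a point of $Q\setminus\operatorname{Supp}D_g$ with $G(z)\ne0$ and $z\notin\mathbb Cz_0$, let $z^*$ be its $z$-coordinate, and put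
\[
\Sigma=Q\cap\{z\in\langle z_0,z^*\rangle\}=\{G(sz_0+s'z^*)+\chi=0\}\subset\mathbb P(N,N,a_u,a_v).
\]
The singular locus of the three-dimensional cone over $\Sigma$ lies in $u=v=0$, where the nonzero binary form $G(sz_0+s'z^*)$ must vanish, so it has dimension at most $1$. Hence $\Sigma$ is irreducible, it and its charts are normal, and $\Sigma\not\subset\operatorname{Supp}D_g$. The points of $\Sigma$ with nontrivial stabilizer have $s=s'=0$ or $u=v=0$, so they are finite in number. The degree of $\Sigma$ is $\delta=\frac{d}{N^2a_ua_v}=\frac k{Na_ua_v}$. Write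
\[
D_g|_\Sigma=\sum_l c_l\Theta_l+Z,
\]
where the $\Theta_l$ are the components of $\Theta_0=\Sigma\cap\{s'=0\}$ and $Z\ge0$ contains none of them. This cycle has degree $\delta$, so $c_l\le\delta/\deg\Theta_l$ and $\deg Z\le\delta$.

Let $\mathcal T\ni\tilde x$ be a general smooth hypersurface germ in $V$. The multiplicity at $\tilde x$ of the cycle $\tilde D_g|_{\tilde\Sigma}=\sum c_l\tilde\Theta_l+\tilde Z$ is its local intersection number with $\mathcal T$. On the normal surface $\tilde\Sigma$ this number equals the local intersection number of $\tilde D_g$ with the curve $\mathcal T|_{\tilde\Sigma}\ni\tilde x$, which is at least $m_x$. Let $H\equiv\mathcal O(N)$ be defined by a linear form in $z$ that vanishes at $z_0$ but not at $z^*$. It passes through $x$ and meets $\Sigma$ only in $\Theta_0$, so \eqref{eq:star} applies to the components of $Z$ and gives $\operatorname{mult}_{\tilde x}\tilde Z\le r_xN\delta$. Altogether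
\begin{equation}\label{eq:mx}
m_x\le\sum_l\frac{\delta}{\deg\Theta_l}\operatorname{mult}_{\tilde x}\tilde\Theta_l+\frac{r_xk}{a_ua_v}.
\end{equation}

If $G(z_0)\ne0$, then $\chi(x)\ne0$, so $r_x=1$; the curve $\Theta_0$ is irreducible with smooth charts and degree $N\delta$, and $m_x\le\frac1N+\frac k{a_ua_v}<\frac2k$.

If $G(z_0)=0$, then $\Theta_0=\{\chi=0\}\subset\mathbb P(N,a_u,a_v)$ has the components $\{v=0\}$, $\{u=0\}$ and $\{u^{p-1}+v^{q-1}=0\}$, the last irreducible because $\gcd(p-1,q-1)=1$. By \eqref{eq:degree} their degrees are $\frac1{Na_u}$, $\frac1{Na_v}$ and $\frac{(p-1)a_u}{Na_ua_v}=\frac1{kN}$. In a chart $z_j=1$ they are curves in the $(u,v)$-plane $\{z=\mathrm{const}\}$, of multiplicity at most $1$, $1$ and $p-1=2k-3$. Using $r_x\le N<(2k-1)^2$ in \eqref{eq:mx},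
\[
m_x\le\frac1{2k-3}+\frac1{2k-1}+\frac{2k-3}{(2k-1)(2k-3)}+\frac{2k-1}{k(2k-3)}<\frac1k+\frac1k+\frac1k+\frac2k<\frac13 .\qedhere
\]
\end{proof}

\section{The Fano varieties $W$ and $X$}\label{sec:W}

Let $\mathcal L=\mathcal O_S(C)$. It has a natural $\Gamma$-linearization as a subsheaf of the sheaf of rational functions, and $b=1$ is invariant. Let $\mathcal V\to S$ be the total space of $\bigoplus_i\mathcal L^{n_i}$, with $i$ running over $J\cup\{u,v\}$, and let $\mathbb G_m$ act on the $i$-th summand with weight $a_i$. For a multi-index $I$ put $a\cdot I=\sum a_iI_i$ and $n\cdot I=\sum n_iI_i$. The functions on $\mathcal V$ form the graded algebra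
\[
\mathcal A=\bigoplus_{m\ge0}\mathcal A_m,\qquad\mathcal A_m=\bigoplus_{a\cdot I=m}\mathcal O_S(-(n\cdot I)C)\,w^I,
\]
and $\pi\colon\mathbf P=\operatorname{Proj}_S\mathcal A\to S$ is the quotient of $\mathcal V$ minus the zero section. Over an open set $U\subset S$ trivializing $\mathcal L$ it is $U\times\mathbb P(a_z^{\,k-1},a_u,a_v)$, and changing the trivialization by a unit $\epsilon$ multiplies $w_i$ by $\epsilon^{n_i}$. By \eqref{eq:weights} and \eqref{eq:twists}, $\Phi=G(z)+u^pv+bv^qu$ is homogeneous of degree $d$ with values in $\mathcal L^e$. Let $\hat W=\{\Phi=0\}\subset\mathcal V$ and $W=\{\Phi=0\}\subset\mathbf P$; the latter has pure dimension $k+1$. Charts of $W$ over $U$ are defined as in Section~\ref{sec:fiber}.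

\begin{proposition}\label{prop:W}
$W$ is a klt Fano variety, and $\mathcal O_W(-mK_W)\cong\mathcal O_W(m)\otimes\pi^*\mathcal O_S(-mK)$ for admissible $m$.
\end{proposition}

\begin{proof}
\emph{Singularities.} Consider a singular point of $\hat W$ with $w\ne0$. It has $z=0$. If $v=0$, then $u\ne0$ and $\partial_v\Phi=u^p\ne0$; so $v\ne0$. We have $\partial_u\Phi=v(pu^{p-1}+bv^{q-1})=0$ and $\partial_v\Phi=u(u^{p-1}+qbv^{q-1})=0$. If $u\ne0$, these give $(1-pq)u^{p-1}=0$, which is absurd. So $u=0$, and then $b=0$. Since $C$ is smooth, there are local coordinates $(s_1,b)$ on $S$. In the chart $v=1$, with the new coordinate $b'=b+u^{p-1}$, the equation is $\sum z_j^k+ub'=0$, and $s_1$ does not occur.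

Let $Y_r=\{z_1^k+\dots+z_r^k+ub'=0\}\times\mathbb A^1\subset\mathbb A^{r+3}$. Its singular locus is the line $z=u=b'=0$, so $Y_r$ is normal and Gorenstein for $r\ge1$. The variety $Y_1$ is the product of the Du Val singularity $A_{k-1}$ with a line, a quotient of $\mathbb A^3$ by an action of $\mu_k$ that is free in codimension one; it is klt by (S4). Suppose $Y_{r-1}=Y_r\cap\{z_r=0\}$ is klt. By (S1), $(Y_r,Y_{r-1})$ is lc near $Y_{r-1}$, so $A_{Y_r}(\nu)\ge\nu(Y_{r-1})>0$ for every $\nu$ with center in the singular line; the other $\nu$ have positive log discrepancy because $Y_r$ is smooth at the general point of their center. So all $Y_r$ are klt. Thus the chart $v=1$ is normal and klt, and at points with $v=0$ all charts are smooth. Nontrivial stabilizers occur only on $\{z=0\}$, which is finite over $S$ and has dimension $2$, and on $\{u=v=0\}$, which has dimension $k-1$. So the charts are \'etale in codimension one over $W$, and $W$ is normal and klt by (S4). The cone over a fiber of $\pi|_W$ is a $k$-dimensional hypersurface with singular locus in the curve $z=0$, hence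 irreducible. So $W$ is connected, and being normal it is irreducible.

\emph{Canonical class.} Let $U\subset S$ have coordinates $s_1,s_2$ and a trivialization of $\mathcal L$. The residue of $ds_1\wedge ds_2\wedge\bigwedge_idw_i/\Phi$ generates the canonical sheaf of the hypersurface $\hat W$ over $U$. Let $\Omega$ be its contraction with the Euler field $\sum a_iw_i\partial_{w_i}$. On $\mathbb G_m\times V_i$ the Euler field is $t\,\partial_t$, so $\Omega|_{V_i}$ generates the canonical sheaf of the chart $V_i$. By \eqref{eq:weights}, $\Omega$ is homogeneous of degree $\sum a_i-d=1$. A change of trivialization multiplies the residue by $\epsilon^{\sum n_i-e}=1$, by \eqref{eq:twists}; the terms with $d\epsilon$ are killed by $ds_1\wedge ds_2$. For admissible $m$ the form $\Omega^{m}/w_i^{m/a_i}$ has degree $0$ and comes from a form killed by the Euler field, so it descends to a rational $m$-canonical form on $W$. Its pullback to $V_i$ is a generator and $V_i\to W$ is \'etale in codimension one, so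
\begin{equation}\label{eq:generator}
\Omega^{m}/w_i^{m/a_i}\ \text{ generates }\ \mathcal O_W(mK_W)\ \text{ where }w_i\ne0 .
\end{equation}
As $\Omega$ transforms like $ds_1\wedge ds_2$ and $w_i^{m/a_i}$ generates $\mathcal O_W(m)$, the isomorphism follows.

\emph{Ampleness.} The classes $M_i=-K-\frac{n_i}{a_i}C$ are ample by Lemma~\ref{lem:ample}. For sufficiently divisible $m$ the sections $s\,w_i^{m/a_i}$ of $-mK_W$ with $s\in H^0(S,mM_i)$ have no common zero, so $-K_W$ is semiample. It is positive on curves in fibers. If $\Theta$ is a curve not in a fiber, choose $i$ with $w_i|_\Theta\not\equiv0$; then $-K_W\cdot\Theta\ge M_i\cdot\pi_*\Theta>0$. A semiample divisor that is positive on all curves defines a finite morphism, so it is ample.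
\end{proof}

\subsection*{The quotient}
If $\Gamma$ acted only through $S$ and $\mathcal L$, then $\sigma^2$ could fix the divisor over $F_{00}$. To exclude fixed divisors we let $\Gamma$ permute the $z_j$ as well; this is where $|J|=k-1\ge36$ is needed. Write $J=\Gamma\sqcup J_0$ with $|J_0|=k-37$. Let $\Gamma$ act on the index set by left translation on $\Gamma$ and trivially on $J_0,u,v$, and naturally on $S$ and $\mathcal L$. This defines an action on $\mathcal V$ and $\mathcal A$ commuting with $\mathbb G_m$, and $\Phi$ is invariant; so $\Gamma$ acts on $W$. It also acts on $Q$, by permuting the $z_j$. Let $\varpi\colon W\to X=X_k=W/\Gamma$ be the quotient.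

\begin{proposition}\label{prop:X}
$X$ is a Fano variety with log terminal singularities, $\dim X=k+1$, and
\[
\operatorname{lct}(X)=\inf\{\operatorname{lct}(W,D)\mid D\equiv-K_W\ \text{effective and $\Gamma$-invariant}\}.
\]
\end{proposition}

\begin{proof}
Let $1\ne\gamma\in\Gamma$ fix a point of $W$ over $s\in S$ with $z\ne0$. Then $\gamma s=s$, and $\gamma$ acts on the fiber of $\mathcal L$ at $s$ by a scalar. All $z_j$ have the same weight and the same twist, so $z$ is an eigenvector of the permutation matrix of $\gamma$ on $\mathbb C^J$. On $\mathbb C^\Gamma$ each eigenvalue has multiplicity $36/\operatorname{ord}\gamma\le18$, so $z$ lies in one of finitely many subspaces of dimension at most $18+(k-37)=k-19$. Such points form a set of dimension at most $2+(k-19)+1=k-16$, and $\{z=0\}$ has dimension $2$. So the fixed loci have codimension at least $17$, and $\varpi$ is \'etale in codimension one. By (S4), $X$ is klt and $K_W=\varpi^*K_X$ with $K_X$ $\mathbb Q$-Cartier; $-K_X$ is ample because its pullback under the finite surjection $\varpi$ is. The maps $D_X\mapsto\varpi^*D_X$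 and $D\mapsto\frac1{36}\varpi_*D$ are inverse bijections between effective $D_X\equiv-K_X$ and invariant effective $D\equiv-K_W$, and they preserve thresholds by (S4).
\end{proof}

\subsection*{Anticanonical sections}
Let $m$ be admissible. Over an affine $U\subset S$ trivializing $\mathcal L$, sections of $\mathcal O_W(m)$ are the functions of degree $m$ on $\hat W$ minus the zero section. The hypersurface $\hat W$ is Cohen--Macaulay and the zero section has codimension $k\ge2$ in it, so these functions extend, and
\[
\pi_*\mathcal O_W(m)=\mathcal A_m\big/\Phi\cdot\bigl(\mathcal A_{m-d}\otimes\mathcal O_S(-eC)\bigr).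
\]
Fix $j_0\in J$ and let $\mathcal I_m$ be the set of $I$ with $a\cdot I=m$ and $I_{j_0}<k$. Since $\Phi$ is monic of degree $k$ in $z_{j_0}$, division with remainder identifies this sheaf with $\bigoplus_{I\in\mathcal I_m}\mathcal O_S(-(n\cdot I)C)w^I$. Twisting by $-mK$ and taking global sections gives
\begin{equation}\label{eq:sections}
H^0(W,-mK_W)=\bigoplus_{I\in\mathcal I_m}H^0\bigl(S,-mK-(n\cdot I)C\bigr)\,w^I .
\end{equation}
The same argument over a point shows that $\{w^I\}_{I\in\mathcal I_m}$ is a basis of $H^0(Q,\mathcal O_Q(m))$.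

If $a\cdot I=m$, then $n\cdot I-cm=\sum I_i(n_i-ca_i)\ge0$ by \eqref{eq:diff}, and it is an integer because $cm=n_vm/a_v$. For $s_I\in H^0(S,-mK-(n\cdot I)C)$ put $s_I^\flat=s_I\,b^{\,n\cdot I-cm}\in H^0(S,mM)$. The index set $\mathcal I_m$ need not be $\Gamma$-stable, so to see equivariance we work with all monomials.

\begin{lemma}\label{lem:flat}
The rule $\sum_{a\cdot I=m}s_Iw^I\mapsto\sum s_I^\flat\otimes w^I$ induces an injective $\Gamma$-equivariant map
\[
H^0(W,-mK_W)\to H^0(S,mM)\otimes H^0(Q,\mathcal O_Q(m)),\qquad\varphi\mapsto\varphi^\flat .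
\]
\end{lemma}

\begin{proof}
The rule is defined on $H^0(S,\mathcal A_m\otimes\mathcal O_S(-mK))$, which surjects onto $H^0(W,-mK_W)$ by \eqref{eq:sections}. The kernel is spanned by the elements $s\,w^{I'}\Phi$ with $a\cdot I'=m-d$ and $s\in H^0(S,-mK-(n\cdot I'+e)C)$. Put $\epsilon'=n\cdot I'+e-cm$. By \eqref{eq:twists} the monomials $w^{I'}z_j^k$ and $w^{I'}u^pv$ have twist $n\cdot I'+e$ and coefficient $s$, which becomes $sb^{\epsilon'}$; the monomial $w^{I'}v^qu$ has twist $n\cdot I'+e-1$ and coefficient $sb$, which becomes $sb\cdot b^{\epsilon'-1}$. So $s\,w^{I'}\Phi$ is sent to $sb^{\epsilon'}\otimes w^{I'}\Phi_Q=0$. The rule is equivariant because $b$ is invariant and $\Gamma$ permutes only the $z_j$, which have equal weights and twists. Injectivity follows from \eqref{eq:sections} and the independence of the $w^I$, $I\in\mathcal I_m$, on $Q$.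
\end{proof}

\section{The global threshold of $X$}\label{sec:final}

Let $U\subset S$ be an affine open set trivializing $\mathcal L$, so that $b$ is a function, and let $\tilde U$ be a connected component of $\{\tau^N=b\}\subset U\times\mathbb A^1$. It is smooth, since $b$ vanishes to first order along the smooth curve $C$; it is finite and surjective over $U$, and \'etale outside $C$. Because $N-pq+1=0$, the substitution
\begin{equation}\label{eq:subst}
z=z',\qquad u=\tau u',\qquad v=\tau^{-p}v'
\end{equation}
turns $\Phi$ into $\Phi_Q(z',u',v')$ and commutes with $\mathbb G_m$. It defines a dominant rational map $\Psi\colon\tilde U\times Q\dashrightarrow W$ over $U$, which identifies $\tilde U\times Q$ with $W\times_U\tilde U$ where $\tau\ne0$. In particular $W$ is \'etale locally a product with fiber $Q$ over $S\setminus C$.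

\subsection*{The upper bound}

\begin{proposition}\label{prop:upper}
$\operatorname{lct}(X)\le2/T$.
\end{proposition}

\begin{proof}
Let $t\in(\frac12,T)$ be rational and $D_t$ as in Proposition~\ref{prop:T}(b). For sufficiently divisible $m$, $mD_t=\operatorname{div}(s)$ with $s\in H^0(S,mM)=H^0(S,-mK-n_v\frac m{a_v}C)$. Then $s\,v^{m/a_v}\in H^0(W,-mK_W)$, so
\[
D_W=\pi^*D_t+\tfrac1{a_v}\{v=0\}\equiv-K_W
\]
is effective and $\Gamma$-invariant. Let $x\in\mathcal P$. Since $x\notin C$, the local product structure shows that $\pi$ is smooth at the general point of $\pi^{-1}(x)$. There $\pi^{-1}(x)$ is a smooth subvariety of codimension $2$, and its blowup defines a valuation $\nu$ with $A_W(\nu)=2$ and $\nu(D_W)\ge\operatorname{mult}_xD_t\ge t$. So $\operatorname{lct}(W,D_W)\le2/t$. Let $t\to T$ and use Proposition~\ref{prop:X}.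
\end{proof}

\subsection*{Divisors on a product}
An invariant divisor on $W$ need not have the form used above. On a product with $Q$, the singularities of a divisor are controlled by the ideal of its coefficients on the base: after principalizing this ideal the divisor contains no fiber, and on each fiber Lemma~\ref{lem:fiber} applies.

\begin{lemma}\label{lem:product}
Let $U_1$ be a smooth affine surface, $\Delta_1$ a $\mathbb Q$-divisor on $U_1$ with coefficients of any sign, $m$ admissible, and $0\le\lambda\le3$ rational. Let $t_I$, $I\in\mathcal I_m$, be functions on $U_1$, not all zero, generating the ideal $\mathfrak b_1$, and let $D'=\frac1m\operatorname{div}\bigl(\sum t_Iw^I\bigr)$ on $U_1\times Q$. If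
\[
A_{U_1}(\nu)-\nu(\Delta_1)-\tfrac\lambda m\nu(\mathfrak b_1)\ge0
\]
for all divisorial $\nu$ over $U_1$, then $(U_1\times Q,\ \Delta_1\times Q+\lambda D')$ is sub-lc.
\end{lemma}

\begin{proof}
Let $\mu\colon U_2\to U_1$ be a log resolution such that $\mathfrak b_1\mathcal O_{U_2}=\mathcal O(-Z)$ and such that $Z$, $\mu^*\Delta_1$ and the exceptional curves are supported on a simple normal crossings divisor $\sum G_l$. Write $K_{U_2}+\sum e_lG_l=\mu^*(K_{U_1}+\Delta_1)+\frac\lambda mZ$. With $\nu_l=\operatorname{ord}_{G_l}$ we have $e_l=1-A_{U_1}(\nu_l)+\nu_l(\Delta_1)+\frac\lambda m\nu_l(\mathfrak b_1)\le1$. The pullback of $D'$ to $U_2\times Q$ is $\frac1mZ\times Q+D^\sharp$, where locally $D^\sharp=\frac1m\operatorname{div}\bigl(\sum(t_I/t_Z)w^I\bigr)$ with $t_Z$ an equation of $Z$. So the crepant pullback of our pair has boundary $\sum e_l\,G_l\times Q+\lambda D^\sharp$.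

Let $y\in U_2$. The functions $t_I/t_Z$ generate the unit ideal, so one of them is nonzero at $y$, and the $w^I$ are linearly independent on $Q$. Hence $D^\sharp|_{\{y\}\times Q}=D_g$ for some $g\ne0$, and $(Q,\lambda D_g)$ is lc by Lemma~\ref{lem:fiber}. Near $y$ choose two smooth curves $\mathcal G,\mathcal G'$ meeting transversally at $y$ and only there, among which are all $G_l\ni y$. By (S1) for $\{y\}\times Q\subset\mathcal G\times Q$, the pair $(\mathcal G\times Q,\{y\}\times Q+\lambda D^\sharp|_{\mathcal G\times Q})$ is lc near $\{y\}\times Q$, hence everywhere after shrinking the neighborhood of $y$, as $Q$ is proper. By (S1) for $\mathcal G\times Q\subset U_2\times Q$, the pair $(U_2\times Q,\mathcal G\times Q+\mathcal G'\times Q+\lambda D^\sharp)$ is lc near $\{y\}\times Q$. Since $\sum e_lG_l\le\mathcal G+\mathcal G'$ near $y$, the crepant pullback is sub-lc there.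
\end{proof}

\subsection*{The lower bound}
Over $S\setminus C$ Lemma~\ref{lem:product} applies to $W$ directly. Over $C$ the map $\Psi$ is only rational, and powers of $\tau$ appear both in the canonical form and in the sections. The canonical form acquires the factor $\tau^{1-p}=b^{-\eta}$, which is the origin of the boundary $\eta C$ in Theorem~\ref{thm:A}; the sections turn into $\varphi^\flat$.

\begin{proposition}\label{prop:lower}
Let $\lambda$ be rational with $2\le\lambda<2/T$, and let $D\equiv-K_W$ be effective and $\Gamma$-invariant. Then $(W,\lambda D)$ is lc.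
\end{proposition}

\begin{proof}
By (S7), $mD=\operatorname{div}(\varphi)$ for some admissible $m$ and $\varphi\in H^0(W,-mK_W)$, and $\varphi$ is semi-invariant because its divisor is invariant. Write $\varphi=\sum_{I\in\mathcal I_m}s_Iw^I$ as in \eqref{eq:sections}, and let $\mathfrak S\ne0$ be the span of the $s_I^\flat$ in $H^0(S,mM)$. Since the $w^I$ form a basis, $\mathfrak S$ is the smallest subspace with $\varphi^\flat\in\mathfrak S\otimes H^0(Q,\mathcal O_Q(m))$. By Lemma~\ref{lem:flat}, $\varphi^\flat$ is semi-invariant, so $\mathfrak S$ is $\Gamma$-stable. Let $\mathfrak b\subset\mathcal O_S$ be its base ideal.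

\medskip\noindent\textbf{Step 1: the base.} For every divisorial valuation $\nu_S$ over $S$,
\begin{equation}\label{eq:base}
A_S(\nu_S)-\eta\,\nu_S(C)-\tfrac\lambda m\nu_S(\mathfrak b)\ge0 .
\end{equation}
Indeed, take $0\ne s\in\mathfrak S$ and $D_s=\frac1{36m}\sum_{\gamma\in\Gamma}\operatorname{div}(\gamma^*s)\equiv M$. This divisor is invariant, and $\nu_S(D_s)\ge\frac1m\nu_S(\mathfrak b)$ because all $\gamma^*s$ lie in $\mathfrak S$. Apply Theorem~\ref{thm:A}.

\medskip\noindent\textbf{Step 2: the product.} Let $\nu$ be a divisorial valuation over $W$ and $s_0$ a closed point in the image in $S$ of its center. Choose an affine neighborhood $U$ of $s_0$ trivializing $\mathcal L$, with coordinates $(s_1,s_2)$; if $s_0\in C$ take $s_2=b$, and if $s_0\notin C$ take $U\cap C=\emptyset$. The $s_I$ and $s_I^\flat$ become functions on $U$. Let $\tilde U$ and $\Psi$ be as above. A generator of $\mathcal O(K_{\tilde U})$ is $\theta=ds_1\wedge d\tau$ if $s_0\in C$ and $\theta=ds_1\wedge ds_2$ otherwise. In both cases $ds_1\wedge ds_2$ equals $\tau^{N-1}\theta$ up to a unit: in the first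 because $db=N\tau^{N-1}d\tau$, in the second because $\tau$ is a unit.

Let $\nu_1$ be a divisorial valuation over $\tilde U$ and $\nu_1|_{K(S)}=r_1\nu_S$. By (S5), $r_1A_S(\nu_S)=A_{\tilde U}(\nu_1)+(N-1)\nu_1(\tau)$, and $r_1\eta\,\nu_S(C)=N\eta\,\nu_1(\tau)=(p-1)\nu_1(\tau)$. So \eqref{eq:base} becomes
\[
A_{\tilde U}(\nu_1)+(N-p)\nu_1(\tau)-\tfrac\lambda m\nu_1(\mathfrak b\mathcal O_{\tilde U})\ge0 .
\]
Put $\varphi'=\sum_{I\in\mathcal I_m}s_I^\flat w'^I$ and $D'=\frac1m\operatorname{div}(\varphi')$ on $\tilde U\times Q$. As $\lambda<3$, Lemma~\ref{lem:product} with $\Delta_1=-(N-p)\operatorname{div}(\tau)$ gives, for every divisorial $\nu'$ over $\tilde U\times Q$,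
\begin{equation}\label{eq:product}
A_{\tilde U\times Q}(\nu')+(N-p)\nu'(\tau)-\lambda\nu'(D')\ge0 .
\end{equation}

\medskip\noindent\textbf{Step 3: comparison.} By (S5) there is a divisorial valuation $\nu'$ of $K(\tilde U\times Q)$ with $\nu'|_{K(W)}=r\nu$. The generic point of the center of $\nu$ lies over $U$, so $\nu\ge0$ on functions on $U$, and $\nu'\ge0$ on functions on $\tilde U$, which are integral over them. In particular $\nu'(\tau)\ge0$, and $\nu'$ has a center on $\tilde U\times Q$ because $Q$ is proper.

\emph{Forms.} Let $\Omega'$ be the contraction with the Euler field of the residue of $\theta\wedge\bigwedge dw_i'/\Phi_Q$. The proof of \eqref{eq:generator} applies verbatim to $\tilde U\times Q$ and $\Omega'$. Modulo $d\tau$, which is killed by $\theta$, \eqref{eq:subst} gives $du\wedge dv=\tau^{1-p}du'\wedge dv'$. Hence $\Psi^*\Omega=\tau^{N-1}\tau^{1-p}\Omega'=\tau^{N-p}\Omega'$ up to a unit on $\tilde U$.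

\emph{Sections.} Let $\varrho=p/a_v$. By \eqref{eq:subst}, $\tau^{\varrho m}\Psi^*\varphi=\sum s_I\tau^{\varepsilon_I}w'^I$ with $\varepsilon_I=I_u+p(\frac m{a_v}-I_v)$. Let $I_z=\sum_{j\in J}I_j$, so that $m=NI_z+a_uI_u+a_vI_v$. Using $1+\frac{pa_u}{a_v}=\frac d{a_v}=\frac N{p-1}$ and \eqref{eq:diff},
\[
\varepsilon_I=N\Bigl(\frac p{a_v}I_z+\frac{I_u}{p-1}\Bigr)=N(n\cdot I-cm).
\]
So $s_I\tau^{\varepsilon_I}=s_Ib^{\,n\cdot I-cm}=s_I^\flat$, that is, $\tau^{\varrho m}\Psi^*\varphi=\varphi'$.

\emph{Valuations.} Let $\xi=w_i^{m/a_i}$ generate $\mathcal O_W(m)$ at the generic point of the center of $\nu$, and $\xi'=w_j'^{\,m/a_j}$ generate $\mathcal O_Q(m)$ at that of $\nu'$. Then $\Omega^m/\xi$ and $\Omega'^m/\xi'$ generate the $m$-canonical sheaves there, and $\Omega^m/\xi=\tau^{m(N-p)}\cdot(\xi'/\xi)\cdot\Omega'^m/\xi'$ up to a unit. With $\beta=\frac1m\nu'(\xi'/\xi)$, (S5) gives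
\[
rA_W(\nu)=A_{\tilde U\times Q}(\nu')+(N-p)\nu'(\tau)+\beta .
\]
The local equations of $mD$ and $mD'$ are $\varphi/\xi$ and $\varphi'/\xi'$, and $\varphi/\xi=\tau^{-\varrho m}(\xi'/\xi)\,\varphi'/\xi'$, so
\[
r\nu(D)=\nu'(D')-\varrho\,\nu'(\tau)+\beta .
\]
Since $\xi'$ is a generator, $\nu'(w_i'^{\,m/a_i}/\xi')\ge0$, so $m\beta\le\nu'(w_i'^{\,m/a_i}/w_i^{m/a_i})$. This ratio is $1$, $\tau^{-m/a_u}$ or $\tau^{pm/a_v}$, so $\beta\le\varrho\,\nu'(\tau)$. As $\lambda\ge1$, we get $\lambda\varrho\,\nu'(\tau)-(\lambda-1)\beta\ge\varrho\,\nu'(\tau)\ge0$. Therefore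
\[
r\bigl(A_W(\nu)-\lambda\nu(D)\bigr)\ge A_{\tilde U\times Q}(\nu')+(N-p)\nu'(\tau)-\lambda\nu'(D'),
\]
which is nonnegative by \eqref{eq:product}. Since $\nu$ was arbitrary, $(W,\lambda D)$ is lc.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:X}, $X_k$ is a Fano variety of dimension $k+1$ with log terminal singularities, and by Propositions~\ref{prop:X} and~\ref{prop:lower}, $\operatorname{lct}(X_k)\ge\lambda$ for every rational $\lambda\in[2,2/T)$. With Proposition~\ref{prop:upper} this gives $\operatorname{lct}(X_k)=2/T$, where $T=1-(2+\sqrt3)c_k$.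
\end{proof}

\begin{thebibliography}{9}

\bibitem{EM}
\emph{Extremal metrics on two Fano varieties},
\texttt{https://www.maths.ed.ac.uk/cheltsov/pdf/paper42.pdf}.

\bibitem{KM}
Koll\'ar--Mori, Proposition~5.20.

\end{thebibliography}
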